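
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}

\title{Sets without large parallelepipeds need not be $\Lambda(2)$}


\begin{abstract}
A $\Lambda(p)$ set in a discrete abelian group cannot contain parallelepipeds of arbitrarily large dimension. We show that the converse fails for $p=2$, in every infinite group: each infinite discrete abelian group contains a set that is free of parallelepipeds of some fixed dimension and is not $\Lambda(2)$. If the group is not of bounded exponent, the set can be chosen so that it is not $\Lambda(p)$ for any $p>0$. The sets are built from slices of product sets by random linear equations. Few equations suffice to destroy all high-dimensional parallelepipeds, while the slice still carries functions with large ratios of $L^p$ norms. In contrast, a set without two-dimensional parallelepipeds is always $\Lambda(4)$.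
\end{abstract}

\section{The question and the results}

Let $G$ be a compact abelian group with normalized Haar measure, and let $\Gamma$ be its discrete dual group, written additively. For $f$ on $G$ we write $\|f\|_p=(\int_G|f|^p)^{1/p}$ for every $p>0$; for $p<1$ this is only a quasi-norm. The \emph{spectrum} of $f$ is the support of $\widehat f$. A set $E\subseteq\Gamma$ is a \emph{$\Lambda(p)$ set} if there are $0<q<p$ and a constant $c$ with
\[
\|f\|_p\le c\,\|f\|_q\qquad\text{whenever $f$ has finite spectrum contained in }E .
\]
Since $\|f\|_q\le\|f\|_p$ always holds, this says that functions with spectrum in $E$ cannot be spiky: their size is visible at either exponent.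

A \emph{parallelepiped of dimension $d$}, or \emph{$d$-cube}, in $\Gamma$ is a set
\[
\Big\{\chi_0+\sum_{i=1}^d\varepsilon_i\chi_i:\ \varepsilon_i\in\{0,1\}\Big\},\qquad \chi_0,\dots,\chi_d\in\Gamma,
\]
with $2^d$ \emph{distinct} elements, where $d\ge1$. The set $E$ contains parallelepipeds of arbitrarily large dimension if it contains a $d$-cube for every $d$. A $d$-cube contains $d'$-cubes for all $1\le d'\le d$, so the opposite property is that for some $d$ there is no $d$-cube in $E$.

Cubes are the pattern on which products live, and products are spiky. The simplest instance is $\Gamma=\bigoplus_{n\ge1}\mathbb F_3$. With $\omega=e^{2\pi i/3}$, the function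
\begin{equation}\label{eq:toy}
f(z)=\prod_{i=1}^l(1+\omega^{z_i})=\sum_{x\in\{0,1\}^l}\omega^{x\cdot z}\qquad(z\in\mathbb F_3^l)
\end{equation}
has the $l$-cube $\{0,1\}^l$ as its spectrum. As $|1+\omega^k|$ takes the values $2,1,1$, we have $\|f\|_2^2=2^l$ and $\|f\|_1=(4/3)^l$, so
\begin{equation}\label{eq:toyratio}
\big(\|f\|_2/\|f\|_1\big)^2=(9/8)^l .
\end{equation}
It is known that a subset of $\Gamma$ that is $\Lambda(p)$ for some $p>0$ cannot contain parallelepipeds of arbitrarily large dimension. The paper \cite{thin} records as unknown whether, conversely, the absence of parallelepipeds of arbitrarily large dimension characterizes $\Lambda(2)$ sets. Dimension two is consistent with a positive answer: by Theorem~\ref{thm:dim2} below, a set without $2$-cubes is even $\Lambda(4)$. Nevertheless the answer is no.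

\begin{theorem}\label{thm:prime}
Let $p$ be an odd prime, for instance $p=3$, and let $\Gamma=\bigoplus_{n\ge1}\mathbb F_p$, the dual of $\prod_{n\ge1}\mathbb Z/p$. There are $d$ and $E\subset\Gamma$ such that $E$ contains no parallelepiped of dimension $\ge d$ and $E$ is not $\Lambda(2)$.
\end{theorem}

\begin{theorem}\label{thm:unbounded}
If $\Gamma$ is not of bounded exponent, for instance $\Gamma=\mathbb Z$, there is $E\subset\Gamma$ that does not contain parallelepipeds of arbitrarily large dimension and is not $\Lambda(p)$ for any $p>0$.
\end{theorem}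

\begin{theorem}\label{thm:all}
Every infinite $\Gamma$ contains a set that does not contain parallelepipeds of arbitrarily large dimension and is not $\Lambda(2)$. Hence, for a given $\Gamma$, the implication
\[
\text{no parallelepipeds of arbitrarily large dimension}\ \Longrightarrow\ \Lambda(2)
\]
holds for all subsets of $\Gamma$ if and only if $\Gamma$ is finite.
\end{theorem}

\begin{theorem}\label{thm:dim2}
In every $\Gamma$, if $E$ contains no parallelepiped of dimension $2$, then $\|f\|_4\le4^{1/4}\|f\|_2$ for all $f$ with finite spectrum in $E$. In particular $E$ is $\Lambda(4)$.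
\end{theorem}

So the counterexamples necessarily contain $2$-cubes.

\subsection*{The idea, on four coordinates}

Start from the product \eqref{eq:toy}. Its norm ratio is large, but its spectrum is itself an $l$-cube. We want a smaller spectrum that keeps the large ratio and loses the large cubes. The device is to \emph{slice} $\{0,1\}^l$ by linear equations over $\mathbb F_3$.

Take $l=4$ and the single equation $x_1+x_2+x_3+x_4=2$. The slice $E_2$ consists of the six $0$--$1$ vectors with exactly two ones. Let $\chi_1,\dots,\chi_d$ be the directions of a $d$-cube in $E_2$. In a given coordinate at most one $\chi_i$ is nonzero, because the entries of all vertices stay in $\{0,1\}$ (see Section~\ref{sec:primes}); so the directions have disjoint supports. Each direction is a nonzero difference of two elements of $E_2$, so it has entries $0,\pm1$ with sum $0$ and occupies at least two coordinates. Hence $d\le2$, and $2$-cubes do occur, for example $\{1010,0110,1001,0101\}$. One equation has reduced the largest dimension from $4$ to $2$.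

What did this cost? Let $F$ be the sum of the six characters in $E_2$. Detecting the equation by characters gives
\[
F(z)=\frac13\sum_{t\in\mathbb F_3}\omega^{-2t}f\big(z+t(1,1,1,1)\big),
\]
an average of translates of $f$ with unimodular coefficients. Therefore $\|F\|_1\le\|f\|_1$: slicing never increases the $L^1$ norm. The square of the $L^2$ norm drops from $16$ to $6$, by less than a factor $3$. In general, by pigeonhole, one equation costs at most a factor $3$ if its right-hand side is chosen best.

For large $l$ we use $s\approx\delta l$ equations with $\delta$ small. In \eqref{eq:toyratio} this costs at most about $3^{\delta l}$, less than the gain $(9/8)^l$ if $3^\delta<9/8$. On the other hand, in each coordinate there are only $2d+2$ ways to run a (possibly degenerate) $d$-cube inside $\{0,1\}$, so there are at most $(2d+2)^l$ cubes in $\{0,1\}^l$. A random linear map to $\mathbb F_3^s$ with $s\ge\delta l$ is constant on a given $d$-cube with probability $3^{-sd}\le3^{-\delta dl}$, since it has to annihilate $d$ independent directions. As $2d+2$ grows polynomially in $d$ and $3^{\delta d}$ exponentially,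 for $d$ large, depending on $\delta$ only, no $d$-cube survives. This proves Theorem~\ref{thm:prime} for $p=3$, up to gluing the slices for different $l$ together.

Section~\ref{sec:prelim} contains the preliminaries, including the gluing. Section~\ref{sec:dim2} proves Theorem~\ref{thm:dim2}. Section~\ref{sec:slicing} makes the counting argument into a lemma. It is used in Section~\ref{sec:primes} for Theorem~\ref{thm:prime} and for the group $\bigoplus\mathbb F_2$, and in Section~\ref{sec:unbounded} for Theorem~\ref{thm:unbounded}. The latter needs a further idea, because below exponent $1$ there is no triangle inequality. Theorem~\ref{thm:all} follows in Section~\ref{sec:all}.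

\section{Preliminaries}\label{sec:prelim}

\begin{lemma}\label{lem:exponents}
Let $E\subseteq\Gamma$ be $\Lambda(p)$. Then for every $0<r<p$ there is $c_r$ with $\|f\|_p\le c_r\|f\|_r$ for all $f$ with finite spectrum in $E$. Consequently $E$ is $\Lambda(p')$ for every $0<p'<p$.
\end{lemma}

\begin{proof}
Let $\|f\|_p\le c\|f\|_q$ with $q<p$. If $r\ge q$, use $\|f\|_q\le\|f\|_r$. If $r<q$, write $\frac1q=\frac\theta r+\frac{1-\theta}p$ with $0<\theta<1$. H\"older's inequality gives $\|f\|_q\le\|f\|_r^\theta\|f\|_p^{1-\theta}$, so $\|f\|_p^\theta\le c\|f\|_r^\theta$ and $c_r=c^{1/\theta}$ works. For the last statement take $r<p'$ and use $\|f\|_{p'}\le\|f\|_p\le c_r\|f\|_r$.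
\end{proof}

Thus, to show that $E$ is not $\Lambda(p)$, it suffices to find, for one $r<p$, functions with finite spectrum in $E$ and unbounded $\|f\|_p/\|f\|_r$.

\medskip
\noindent\textbf{Subgroups.} Let $\Gamma'\le\Gamma$ and $E\subset\Gamma'$. The restriction map $G=\widehat\Gamma\to\widehat{\Gamma'}$ is onto and carries Haar measure to Haar measure. So functions with spectrum in $\Gamma'$ have the same norms on both groups, and $E$ is $\Lambda(p)$ in $\Gamma$ if and only if it is $\Lambda(p)$ in $\Gamma'$. A cube contained in $E$ has $\chi_0$ and all differences $\chi_i$ in $\Gamma'$, so cubes do not depend on the ambient group either.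

\medskip
\noindent\textbf{Cube maps.} A \emph{cube map} into an abelian group is a map $c$ on $\{0,1\}^d$ of the form $c(\varepsilon)=\chi_0+\sum_i\varepsilon_i\chi_i$; we call $\chi_1,\dots,\chi_d$ its \emph{directions}. A $d$-cube is the image of an injective cube map.

\medskip
Our sets will be unions of finite pieces, one for each $l$, in independent groups of variables. Putting such pieces together can create new cubes: if $a\in\Gamma_1$ and $b\in\Gamma_2$, the points $\pm a,\pm b$ may form a $2$-cube, because $a+(-a)=b+(-b)$. To prevent this we add to every piece one extra coordinate that is constantly $1$.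

\begin{lemma}\label{lem:union}
Let $C=\mathbb Z$, or $C=\mathbb F_p$ for a prime $p$. For $l\ge1$ let $V_l$ be a $C$-module and $B_l\subset V_l$. If $d\ge2$ and no $B_l$ contains a $d$-cube, then
\[
\bigcup_l\big(\{1\}\times B_l\big)\ \subset\ \bigoplus_l\,(C\oplus V_l)
\]
contains no $d$-cube.
\end{lemma}

\begin{proof}
Put $E_l=\{1\}\times B_l$. Its elements are nonzero. Two distinct elements of $E_l$ never have sum $0$: if $2\ne0$ in $C$, the first coordinate of the sum is $2\neq0$; if $C=\mathbb F_2$, then $a+e=0$ means $a=e$.

Suppose $Q$ is a $d$-cube in the union, and let $a,b,c,e$ be the vertices of a two-dimensional face, labeled so that $a+e=b+c$. They are distinct, and each is a nonzero element of exactly one summand. If a summand contained exactly one of them, projecting the relation to it would give that this element is $0$. So either all four lie in one summand or they split two and two. If the split is $\{a,b\},\{c,e\}$ or $\{a,c\},\{b,e\}$, projecting gives $a=b$ or $a=c$, a contradiction. If it is $\{a,e\},\{b,c\}$, projecting gives $a+e=0$, which was excluded. Hence every two-dimensional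 face of $Q$ lies in one summand. Since $d\ge2$, any two adjacent vertices of $Q$ lie in a common two-dimensional face. Passing from vertex to vertex along edges, we see that all of $Q$ lies in one summand, so $Q\subset E_l$ for some $l$. The directions of $Q$ have first coordinate $0$, so deleting the first coordinate turns $Q$ into a $d$-cube in $B_l$, a contradiction.
\end{proof}

\section{Dimension two}\label{sec:dim2}

\begin{proof}[Proof of Theorem \ref{thm:dim2}]
Let $f=\sum_{x\in E}a_x\,x$ be a finite sum of characters. Then $|f|^2=\sum_\gamma r_\gamma\,\gamma$ with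
\[
r_\gamma=\sum_{x\in X_\gamma}a_{x+\gamma}\overline{a_x},\qquad X_\gamma=\{x:\ x\in E,\ x+\gamma\in E\},
\]
so $\|f\|_4^4=\sum_\gamma|r_\gamma|^2$, and $r_0=\|f\|_2^2$.

Let $\gamma\ne0$ and let $x\ne y$ be in $X_\gamma$. The points $x,\ x+\gamma,\ y,\ y+\gamma$ of $E$ have the form $x+\{0,\gamma\}+\{0,y-x\}$. Since $E$ contains no $2$-cube, they are not distinct; as $\gamma\ne0$ and $x\ne y$, this forces $x=y+\gamma$ or $y=x+\gamma$. So $X_\gamma\subset\{x,x+\gamma,x-\gamma\}$ for any $x\in X_\gamma$, and $|X_\gamma|\le3$. By Cauchy--Schwarz,
\[
\sum_{\gamma\ne0}|r_\gamma|^2\le3\sum_{\gamma\ne0}\sum_{x\in X_\gamma}|a_{x+\gamma}|^2|a_x|^2\le3\Big(\sum_x|a_x|^2\Big)^2=3\|f\|_2^4 .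
\]
Hence $\|f\|_4^4\le4\|f\|_2^4$.
\end{proof}

\section{Slicing}\label{sec:slicing}

We slice $A^l$, for a finite set $A$, by random linear equations. The point is that the number of cubes in $A^l$ is at most the $l$-th power of a number depending on $A$ and $d$, while each equation has to be satisfied in $d$ independent directions. The lemma below determines how many equations remove all $d$-cubes, and the proposition after it compares this price with the norm ratio that we start from.

For a finite subset $A$ of an abelian group let $N_d(A)$ be the number of cube maps $\{0,1\}^d\to A$, that is, of tuples $(\chi_0,\dots,\chi_d)$ such that all points $\chi_0+\sum\varepsilon_i\chi_i$ lie in $A$. Degenerate cubes are counted. A cube map into $A^l$ is the same as $l$ cube maps into $A$, one for each coordinate, so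
\begin{equation}\label{eq:mult}
N_d(A^l)=N_d(A)^l .
\end{equation}

The equations are over $\mathbb F_p$. Since $A$ will sometimes consist of integers, we allow a homomorphism $\rho$ to $\mathbb F_p^m$. It is applied coordinatewise on $l$-tuples, with values in $(\mathbb F_p^{m})^l=\mathbb F_p^{ml}$.

\begin{lemma}[Slicing]\label{lem:slice}
Let $p$ be a prime, $V$ an abelian group, $\rho:V\to\mathbb F_p^m$ a homomorphism, $A\subset V$ finite, and $d\ge1$. Assume that for every $l$ and every injective cube map $\{0,1\}^d\to A^l$ with directions $\chi_1,\dots,\chi_d$, the vectors $\rho(\chi_1),\dots,\rho(\chi_d)$ are linearly independent over $\mathbb F_p$. If $R>1$ and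
\[
N_d(A)<R^d ,
\]
then for every $l\ge1$, with $s=\lceil l\log_pR\rceil$, there is a linear map $M:\mathbb F_p^{ml}\to\mathbb F_p^s$ such that none of the sets $\{x\in A^l:\ M\rho(x)=b\}$, $b\in\mathbb F_p^s$, contains a $d$-cube.
\end{lemma}

\begin{proof}
If such a set contains a $d$-cube, subtracting the equations $M\rho(x)=b$ for $x=\chi_0+\chi_i$ and $x=\chi_0$ shows that $M\rho(\chi_i)=0$ for all its directions. Now let the matrix of $M$ be uniformly random. It is then uniformly random with respect to every basis of $\mathbb F_p^{ml}$, so $M$ sends $d$ given linearly independent vectors to $d$ independent uniform elements of $\mathbb F_p^s$, and kills all of them with probability $p^{-sd}\le R^{-ld}$. By \eqref{eq:mult} there are at most $N_d(A)^l$ injective cube maps into $A^l$. So the probability that $M$ kills the images under $\rho$ of all directions of at least one of them is at most $(N_d(A)R^{-d})^l<1$, and some $M$ does this for none.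
\end{proof}

Thus $N_d(A)^{1/d}$ is the price per coordinate for removing $d$-cubes: any $R$ above it is enough. Next we define the gain per coordinate. For $A\subset\mathbb F_p^m$ let
\[
f_A(z)=\sum_{a\in A}\omega^{a\cdot z}\quad(z\in\mathbb F_p^m),\qquad \omega=e^{2\pi i/p},\qquad \lambda_A=\|f_A\|_1=p^{-m}\sum_z|f_A(z)| .
\]
We have $\|f_A\|_2^2=|A|$, so the gain $|A|/\lambda_A^2$ is the square of the norm ratio of $f_A$.

\begin{proposition}[Price below gain]\label{prop:price}
Let $p$ be a prime, let $A\subset\mathbb F_p^m$ be nonempty and $d\ge2$. Assume that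
\begin{enumerate}
\item[(i)] for every $l$, the directions of every injective cube map $\{0,1\}^d\to A^l$ are linearly independent over $\mathbb F_p$;
\item[(ii)] $N_d(A)^{1/d}<|A|/\lambda_A^2$.
\end{enumerate}
Then $\bigoplus_{n\ge1}\mathbb F_p$ contains a set that has no $d$-cube and is not $\Lambda(2)$.
\end{proposition}

\begin{proof}
Choose $R$ with $N_d(A)^{1/d}<R<|A|/\lambda_A^2$. Then $R>1$ because $N_d(A)\ge1$. For each $l$ take $s$ and $M$ from Lemma~\ref{lem:slice} with $\rho$ the identity. Since $p^s\le pR^l$, by pigeonhole there is $b\in\mathbb F_p^s$ such that $B_l=\{x\in A^l:Mx=b\}$ satisfies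
\[
|B_l|\ge|A|^lp^{-s}\ge\tfrac1p\,(|A|/R)^l .
\]
No $B_l$ contains a $d$-cube. By Lemma~\ref{lem:union} with $C=\mathbb F_p$, neither does $E=\bigcup_l(\{1\}\times B_l)\subset\bigoplus_l\mathbb F_p^{ml+1}\cong\bigoplus_{n\ge1}\mathbb F_p$.

On $\mathbb F_p^{ml}$, which is its own dual via $\omega^{x\cdot z}$, let $f(z)=\prod_{i=1}^lf_A(z_i)=\sum_{x\in A^l}\omega^{x\cdot z}$, so that $\|f\|_1=\lambda_A^l$, and let $F(z)=\sum_{x\in B_l}\omega^{x\cdot z}$. Since $1_{\{Mx=b\}}=p^{-s}\sum_{t\in\mathbb F_p^s}\omega^{t\cdot(Mx-b)}$,
\[
F(z)=p^{-s}\sum_{t\in\mathbb F_p^s}\omega^{-t\cdot b}f(z+M^{T}t),\qquad\text{hence}\qquad\|F\|_1\le\|f\|_1=\lambda_A^l .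
\]
Moreover $\|F\|_2^2=|B_l|$. Multiplying $F$ by the character given by the extra coordinate moves its spectrum to $\{1\}\times B_l\subset E$ and changes no norm. So there are functions with spectrum in $E$ and
\[
\Big(\frac{\|\cdot\|_2}{\|\cdot\|_1}\Big)^2\ge\frac{|B_l|}{\lambda_A^{2l}}\ge\frac1p\Big(\frac{|A|}{R\lambda_A^2}\Big)^l\longrightarrow\infty .
\]
By Lemma~\ref{lem:exponents}, $E$ is not $\Lambda(2)$.
\end{proof}

\section{The groups $\bigoplus\mathbb F_p$}\label{sec:primes}

We verify the hypotheses of Proposition~\ref{prop:price}, first for odd $p$, which proves Theorem~\ref{thm:prime}, and then for $p=2$, which is needed for Theorem~\ref{thm:all}.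

\subsection{Odd $p$}

Let $A=\{0,1\}\subset\mathbb F_p$.

\emph{Cube maps.} Let $\varepsilon\mapsto a_0+\sum\varepsilon_ia_i$ be a cube map into $A$. We claim that at most one of $a_1,\dots,a_d$ is nonzero. Suppose two of them are, say $a_1,a_2\ne0$. Both $a_0+a_1$ and $a_0+a_2$ lie in $\{0,1\}$ and differ from $a_0$, so they are equal and $a_1=a_2$. But $a_0+a_1+a_2=a_0+2a_1$ differs from $a_0$, as $p\ne2$, and from $a_0+a_1$, so it is not in $\{0,1\}$, a contradiction. Hence the cube maps into $A$ are the two constants and, for each $i$, the two nonconstant maps depending on $\varepsilon_i$ alone: $N_d(A)=2d+2$.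

\emph{Independence.} By the claim, the directions of a cube map into $A^l$ have disjoint supports. If the map is injective they are nonzero. So they are linearly independent, which is (i).

\emph{Gain.} We have $\lambda_A=\frac1p\sum_{k=0}^{p-1}|1+\omega^k|$. The numbers $|1+\omega^k|$ have mean square $2$ and are not all equal to $\sqrt2$, since the one for $k=0$ is $2$. By Cauchy--Schwarz $\lambda_A<\sqrt2$, that is, $|A|/\lambda_A^2>1$. Since $(2d+2)^{1/d}\to1$, condition (ii) holds for all large $d$. This proves Theorem~\ref{thm:prime}. For $p=3$ the gain is $9/8$, and $d=40$ suffices, because $(9/8)^{10}>3.2$ and so $(9/8)^{40}>104>82=2\cdot40+2$.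

\subsection{The prime $2$}

\begin{proposition}\label{prop:two}
The group $\bigoplus_{n\ge1}\mathbb F_2$ contains a set that has no $36$-cube and is not $\Lambda(2)$.
\end{proposition}

For $p=2$ the set $\{0,1\}$ is all of $\mathbb F_2$. Its cube maps are the affine functions on $\mathbb F_2^d$, so $N_d^{1/d}=2^{1+1/d}$, while $\lambda=\frac12(2+0)=1$ and the gain is $2$: the price is just above the gain. In characteristic $2$ the price exceeds $2$ for every $A$ with $|A|\ge2$, because any two points of $A$ form an affine line and there are $2^{d+1}$ affine maps from $\mathbb F_2^d$ to a line. So we look for a set containing no affine subspace larger than a line, which keeps the price close to $2$ for large $d$, and with gain above $2$.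

\begin{proof}[Proof of Proposition \ref{prop:two}]
Let $\mathbb F_8$ be the field with eight elements and $\operatorname{Tr}(z)=z+z^2+z^4$ its trace to $\mathbb F_2$. It is $\mathbb F_2$-linear, $\operatorname{Tr}(z^2)=\operatorname{Tr}(z)$, and $\sum_{x\in\mathbb F_8}(-1)^{\operatorname{Tr}(cx)}$ equals $8$ for $c=0$ and $0$ for $c\ne0$. Put
\[
A=\{(x,x^3):x\in\mathbb F_8\}\subset\mathbb F_8^2\cong\mathbb F_2^6,\qquad|A|=8 .
\]

\emph{$A$ contains no two-dimensional affine subspace.} Let $x\ne y$ and $u=x+y$. Then $x^3+y^3=u(x^2+xy+y^2)=u(u^2+xy)$. Since $u\ne0$, the sum $(x,x^3)+(y,y^3)$ determines $x+y$ and $xy$, and hence the pair $\{x,y\}$. Thus four distinct points $a,b,c,e$ of $A$ never satisfy $a+b=c+e$.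

\emph{Cube maps and independence.} Over $\mathbb F_2$ a cube map is an affine map on $\mathbb F_2^d$. Its image is an affine subspace, so a cube map into $A$ is constant or takes exactly two values. In the second case it is given by a nonzero linear functional and the ordered pair consisting of its value at $0$ and its other value. Hence
\[
N_d(A)=8+56(2^d-1)\le56\cdot2^d .
\]
If $c$ is an injective cube map and $\sum_{i\in S}\chi_i=0$ with $S\ne\emptyset$, then $c$ takes the same value at $0$ and at the indicator of $S$, which is impossible. So (i) holds for every set in characteristic $2$.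

\emph{Gain.} Every character of $\mathbb F_8^2$ is $(x,y)\mapsto(-1)^{\operatorname{Tr}(\alpha x+\beta y)}$ for exactly one $(\alpha,\beta)\in\mathbb F_8^2$. So $\lambda_A$ is the mean over $(\alpha,\beta)$ of $|f_1|$, where
\[
f_1(\alpha,\beta)=\sum_{x\in\mathbb F_8}(-1)^{\operatorname{Tr}(\alpha x+\beta x^3)} .
\]
For $\beta=0$ this is $8$ at $\alpha=0$ and $0$ otherwise. Let $\beta\ne0$. In the double sum over $x,y$ for $f_1^2$ put $y=x+u$ and use $(x+u)^3+x^3=x^2u+xu^2+u^3$:
\[
f_1(\alpha,\beta)^2=\sum_u(-1)^{\operatorname{Tr}(\alpha u+\beta u^3)}\sum_x(-1)^{\operatorname{Tr}(\beta ux^2+\beta u^2x)} .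
\]
Since $x^8=x$, we have $\operatorname{Tr}(\beta ux^2)=\operatorname{Tr}((\beta ux^2)^4)=\operatorname{Tr}((\beta u)^4x)$. So the inner sum is $8$ if $\beta^4u^4=\beta u^2$ and $0$ otherwise. The condition means $u=0$ or $u^2=\beta^{-3}$; the latter has exactly one solution, which is not $0$, because squaring is a bijection of $\mathbb F_8$. Therefore $f_1(\alpha,\beta)^2=8\pm8\in\{0,16\}$. By Parseval in $\alpha$, $\sum_\alpha f_1(\alpha,\beta)^2=8\cdot8=64$. So for each $\beta\ne0$ exactly four $\alpha$ give $|f_1|=4$, and the others give $0$. Hence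
\[
\lambda_A=\frac1{64}\,(8+7\cdot4\cdot4)=\frac{15}8,\qquad\frac{|A|}{\lambda_A^2}=\frac{8\cdot64}{225}.
\]

\emph{Price below gain.} Take $d=36$. Then $N_{36}(A)\le56\cdot2^{36}<2^{42}$, so $N_{36}(A)^{1/36}<2^{7/6}$. It remains to see that $2^{7/6}<8\cdot\frac{64}{225}$, that is, $(225/64)^6<2^{11}$. Indeed $225/64<3.52$, $3.52^2<12.4$ and $12.4^3<1907<2048$. So (ii) holds with $d=36$, and Proposition~\ref{prop:price} gives the claim.
\end{proof}

\section{Groups of unbounded exponent}\label{sec:unbounded}

We now prove Theorem~\ref{thm:unbounded}. The argument of Proposition~\ref{prop:price} is tied to the exponents $1$ and $2$. It bounds an average of translates from above by the triangle inequality, which fails in $L^q$ for $q<1$, and it computes the other norm by Parseval. To exclude $\Lambda(p)$ for all $p>0$ at once with a single set, we need information on the sliced functions $F_l$ that does not refer to an exponent. It will be that $\log F_l$ does not concentrate: the probability that it lies in any given interval of bounded length tends to $0$. This forces $\|F_l\|_p/\|F_l\|_q\to\infty$ for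 all $0<q<p$.

We work first on tori, with spectrum in $\mathbb Z^l$, and transfer to $\Gamma$ at the end.

\subsection{The functions}

To speak of $\log F_l$ and to compare sums term by term we want positive factors. Let
\[
K(\theta)=\big|1+\tfrac12e^{i\theta}\big|^2=\tfrac54+\cos\theta>0,\qquad
\psi=\log K=2\sum_{n\ge1}\frac{(-1)^{n+1}}{n2^n}\cos n\theta .
\]
Differentiating the series termwise gives $|\psi'|\le2\sum_n2^{-n}=2$ and $|\psi''|\le2\sum_nn2^{-n}=4$. The spectrum of $K$ is $\{-1,0,1\}\subset\mathbb Z$, and we slice $\{-1,0,1\}^l$ modulo $3$.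

\begin{lemma}\label{lem:A3}
There is $d_0\ge2$ such that for every $l$, with $s=\lceil l/3000\rceil$, there is a linear map $M=M_l:\mathbb F_3^l\to\mathbb F_3^s$ for which
\[
C_l=\{x\in\{-1,0,1\}^l:\ Mx\equiv0\bmod3\}\subset\mathbb Z^l
\]
contains no $d_0$-cube.
\end{lemma}

\begin{proof}
We apply Lemma~\ref{lem:slice} with $p=3$, $A=\{-1,0,1\}\subset V=\mathbb Z$, $\rho:\mathbb Z\to\mathbb F_3$ the reduction, and $R=3^{1/3000}$.

\emph{Counting.} For integers $a_0,\dots,a_d$, the maximum minus the minimum of $a_0+\sum\varepsilon_ia_i$ over $\varepsilon\in\{0,1\}^d$ is $\sum_{i\ge1}|a_i|$. For a cube map into $A$ this is at most $2$. So the map is one of the $3$ constants; or exactly one $a_i$ with $i\ge1$ is nonzero, and it is given by $i$ and an ordered pair of distinct points of $A$, which are $6d$ maps; or exactly two of the $a_i$ are $\pm1$ and the others are $0$, and then $a_0$ is determined because the minimum must be $-1$, which are $4\binom d2$ maps. Hence $N_d(A)=2d^2+4d+3$, which is less than $R^d=3^{d/3000}$ for some $d=d_0\ge2$.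

\emph{Independence.} Let $c$ be an injective cube map into $A^l$ with directions $\chi_i$, and suppose $\sum u_i\chi_i\equiv0\bmod3$ with $u_i\in\{-1,0,1\}$. Let $S_\pm=\{i:u_i=\pm1\}$. The vector $\sum u_i\chi_i$ is the difference $c(1_{S_+})-c(1_{S_-})$ of two vertices, so its entries lie in $[-2,2]$. Being divisible by $3$, they vanish. By injectivity $S_+=S_-$, so both are empty and all $u_i=0$.
\end{proof}

The modulus $3$ matters in the last step: among the differences of elements of $\{-1,0,1\}$, only $0$ is divisible by $3$.

By Lemma~\ref{lem:union} with $C=\mathbb Z$, the set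
\[
E^\infty=\bigcup_lE_l',\quad E_l'=\{1\}\times C_l\subset\mathbb Z^{l+1},\qquad E^\infty\subset\bigoplus_l\mathbb Z^{l+1}=\mathbb Z^{(\infty)},
\]
contains no $d_0$-cube. Its elements have entries in $\{-1,0,1\}$.

On $\mathbb T^l=(\mathbb R/2\pi\mathbb Z)^l$ with Haar probability $P$, let $H=\{M^Tt:t\in\mathbb F_3^s\}$ and
\begin{equation}\label{eq:Fl}
F_l(\theta)=3^{-s}\sum_{t\in\mathbb F_3^s}\ \prod_{i=1}^lK\big(\theta_i+\tfrac{2\pi}3(M^Tt)_i\big)>0 .
\end{equation}
Expanding the product, the coefficient of $e^{ix\cdot\theta}$ for $x\in\{-1,0,1\}^l$ is $\prod_i\widehat K(x_i)\ne0$ times the mean over $t$ of $e^{2\pi i(Mx)\cdot t/3}$, which is $1$ if $Mx\equiv0$ and $0$ otherwise. So the spectrum of $F_l$ is $C_l$.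

\subsection{$\log F_l$ does not concentrate}

\begin{proposition}\label{prop:anti}
For each $m>0$, $\ \sup_{|I|\le m}P(\log F_l\in I)\to0$ as $l\to\infty$, where the supremum is over intervals $I$ of length at most $m$.
\end{proposition}

For a single product $\prod K(\theta_i)$ this is clear, since its logarithm is a sum of $l$ independent terms and has spread of order $\sqrt l$. But $F_l$ is an average of $3^s$ such products, and $\log F_l$ is not a sum of independent variables. We use instead a deformation that can be seen already on one product. Move every coordinate by $\theta_i\mapsto\theta_i+\tau v(\theta_i)$ with a fixed function $v$. The distribution of the point in $\mathbb T^l$ changes little as long as $l\tau^2\to0$. The logarithm of the product changes by about $\tau\sum v\psi'(\theta_i)\approx\tau l\,\mathbf E[v\psi']$, where $\mathbf E$ is the mean over the circle, and this tends to infinity if $\tau l\to\infty$ and $\mathbf E[v\psi']>0$. Both conditions on $\tau$ are satisfied for $\tau=kl^{-3/4}$ with $k=1,\dots,N$, where $N$ is fixed. For these $N$ values of $\tau$, the events that the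 logarithm at the deformed point lies in a given bounded interval have almost equal probabilities, and they are almost disjoint, because the logarithm rises from one value to the next by more than the length of the interval. So these probabilities are at most about $1/N$.

For the average \eqref{eq:Fl} all terms must increase simultaneously. The terms are one function evaluated at the translates of $\theta$ by $\frac{2\pi}3h$, $h\in H$, so we take $v$ of period $2\pi/3$ in order that the deformation commutes with these translations. The simplest choice with the right sign is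
\[
v(\theta)=-\sin3\theta .
\]
Only the third harmonic of $\psi'$ contributes to
\[
\mathbf E[v\psi']=\mathbf E\Big[\sin3\theta\cdot2\sum_{n\ge1}(-1)^{n+1}2^{-n}\sin n\theta\Big]=2\cdot\tfrac18\cdot\tfrac12=\tfrac18 .
\]

\begin{proof}[Proof of Proposition \ref{prop:anti}]
For $0\le\tau<\frac13$ let $S_\tau(\theta)=\theta+\tau v(\theta)=\theta-\tau\sin3\theta$. Its derivative $1-3\tau\cos3\theta$ is positive, so $S_\tau$ is a diffeomorphism of the circle, and it commutes with rotation by $2\pi/3$. On $\mathbb T^l$ we apply it coordinatewise.

\emph{(a) The law hardly changes.} For one coordinate, the law of $S_\tau\theta$ has a density $p_\tau$ with respect to Haar measure, given by $p_\tau(S_\tau\theta)=(1-3\tau\cos3\theta)^{-1}$. So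
\[
\int p_\tau^2=\mathbf E\,[p_\tau(S_\tau\theta)]=\mathbf E\big[(1-3\tau\cos3\theta)^{-1}\big]=(1-9\tau^2)^{-1/2},
\]
by the standard integral $\mathbf E[(1-a\cos\theta)^{-1}]=(1-a^2)^{-1/2}$ for $|a|<1$. On $\mathbb T^l$ the density of $S_\tau\theta$ is the product $p_\tau^{\otimes l}$. Since $\|g-1\|_{L^1}\le\|g-1\|_{L^2}=(\|g\|_{L^2}^2-1)^{1/2}$ for a probability density $g$, every measurable $W\subset\mathbb T^l$ satisfies
\[
|P(S_\tau\theta\in W)-P(W)|\le\big((1-9\tau^2)^{-l/2}-1\big)^{1/2}.
\]

\emph{(b) All terms grow together.} For $h\in H$ put $\varphi=\varphi^{(h)}=\theta+\frac{2\pi}3h$, which is uniform on $\mathbb T^l$. Let $D$ be the event that $\sum_iv(\varphi_i)\psi'(\varphi_i)<l/16$ for at least one $h\in H$. For fixed $h$ the summands are independent and identically distributed, with values in $[-2,2]$ and mean $\frac18$. Hoeffding's inequality says that a sum of $l$ independent variables with values in an interval of length $4$ falls below its mean by at least $t$ with probability at most $\exp(-2t^2/(16l))$. With $t=l/16$ this is $e^{-l/2048}$. Since $|H|\le3^s\le3\cdot3^{l/3000}$,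 the union bound gives
\[
P(D)\le3\exp\Big(-\Big(\frac1{2048}-\frac{\ln3}{3000}\Big)l\Big)\longrightarrow0,
\]
because $2048\ln3<2251<3000$. This is where it matters that only about $l/3000$ equations were used.

Let $\theta\notin D$ and $0\le\tau<\tau'\le\frac1{128}$. For $\sigma\in[\tau,\tau']$, since $|v|\le1$ and $|\psi''|\le4$,
\[
\frac{d}{d\sigma}\psi(\varphi_i+\sigma v(\varphi_i))=v(\varphi_i)\,\psi'(\varphi_i+\sigma v(\varphi_i))\ge v(\varphi_i)\psi'(\varphi_i)-4\sigma .
\]
Summing over $i$ and integrating over $\sigma$ we get, for \emph{all} $h\in H$,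
\[
\sum_i\big[\psi(S_{\tau'}\varphi_i)-\psi(S_\tau\varphi_i)\big]\ge(\tau'-\tau)\Big(\frac l{16}-4l\tau'\Big)\ge(\tau'-\tau)\frac l{32}.
\]
As $S_\tau\varphi=S_\tau\theta+\frac{2\pi}3h$, the left side is the increase of the logarithm of each term of \eqref{eq:Fl} with $M^Tt=h$ when the argument passes from $S_\tau\theta$ to $S_{\tau'}\theta$. All terms are positive, so
\[
F_l(S_{\tau'}\theta)\ge e^{(\tau'-\tau)l/32}\,F_l(S_\tau\theta)\qquad(\theta\notin D).
\]

\emph{(c) Conclusion.} Fix $N$, and let $\tau_k=kl^{-3/4}$ for $k=1,\dots,N$. Let $|I|\le m$, $W=\{\log F_l\in I\}$ and $W_k=\{S_{\tau_k}\theta\in W\}$. Let $l$ be so large that $\tau_N\le\frac1{128}$ and $l^{1/4}/32>m$. By (b), for $\theta\notin D$ the numbers $\log F_l(S_{\tau_k}\theta)$ increase with $k$ in steps of at least $l^{-3/4}\,l/32>m$, so at most one of them lies in $I$. Thus the sets $W_k\setminus D$ are pairwise disjoint and $\sum_kP(W_k)\le1+NP(D)$. By (a), since $\tau_k\le\tau_N$, we have $P(W_k)\ge P(W)-\eta_l$ with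
\[
\eta_l=\big((1-9N^2l^{-3/2})^{-l/2}-1\big)^{1/2}\longrightarrow0\qquad(l\to\infty).
\]
Hence $P(W)\le\frac1N+P(D)+\eta_l$, uniformly in $I$. Let $l\to\infty$ and then $N\to\infty$.
\end{proof}

\begin{lemma}\label{lem:ratios}
For all $0<q<p$ we have $\|F_l\|_p/\|F_l\|_q\to\infty$ as $l\to\infty$.
\end{lemma}

\begin{proof}
Otherwise there is $c$ with $\|F_l\|_p\le c\|F_l\|_q$ for infinitely many $l$. For such $l$ put $g=F_l/\|F_l\|_p$, so $\int g^p=1$ and $\int g^q\ge c^{-q}$. Let $u=c^{-1}2^{-1/q}$. The part of $\int g^q$ over $\{g\le u\}$ is at most $u^q=\frac12c^{-q}$, so by H\"older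
\[
\tfrac12c^{-q}\le\int g^q1_{\{g>u\}}\le P(g>u)^{1-q/p},
\]
that is, $P(g>u)\ge\alpha:=(\frac12c^{-q})^{p/(p-q)}$. With $U=(2/\alpha)^{1/p}$, Markov's inequality gives $P(g>U)\le U^{-p}=\alpha/2$. So $P(u<g\le U)\ge\alpha/2$. Hence for infinitely many $l$, $\log F_l$ lies in an interval of the fixed length $\log(U/u)$ with probability at least $\alpha/2$, contradicting Proposition~\ref{prop:anti}.
\end{proof}

\subsection{Transfer to $\Gamma$}

We replace the coordinates of $\mathbb Z^{(\infty)}$ by elements $\gamma_1,\gamma_2,\dots$ of $\Gamma$ that satisfy no linear relation with small coefficients. How small depends on the block: within block $l$, the characters must imitate independent variables well enough to reproduce the norms of $F_l$.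

\emph{Degrees.} Fix $l$. For $1\le k\le2l$ the function $F_l^{1/k}$ is continuous and positive. Choose $\eta_k>0$ with $2\eta_k\le(1-2^{-1/k})\int F_l^{1/k}dP$ and a trigonometric polynomial $R_k$ with $|F_l^{1/k}-R_k|\le\eta_k$ everywhere. Let the integer $T(l)\ge4$ exceed all $\|n\|_\infty$ for $n$ in the spectra of $R_1,\dots,R_{2l}$. If $\nu$ is a probability measure on $\mathbb T^l$ with $\widehat\nu(n)=0$ for $0<\|n\|_\infty\le T(l)$, then $\int R_k\,d\nu=\int R_k\,dP$. So $\int F_l^{1/k}d\nu$ and $\int F_l^{1/k}dP$ differ by at most $2\eta_k$. Since $1-2^{-1/k}\le2^{1/k}-1$, their quotient lies between $2^{-1/k}$ and $2^{1/k}$, that is,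
\begin{equation}\label{eq:nu}
\tfrac12\|F_l\|_{1/k}\le\|F_l\|_{L^{1/k}(\nu)}\le2\|F_l\|_{1/k}\qquad(1\le k\le2l).
\end{equation}

\emph{The characters.} Enumerate the coordinates of $\bigoplus_l\mathbb Z^{l+1}$ as $j=1,2,\dots$, block after block, and put $T_j=T(l)$ for $j$ in block $l$.

\begin{lemma}\label{lem:gamma}
If $\Gamma$ is not of bounded exponent, there are $\gamma_1,\gamma_2,\ldots\in\Gamma$ such that for all $j$
\begin{equation}\label{eq:star}
n_j\gamma_j+\sum_{i<j}n_i\gamma_i\ne0\quad\text{whenever }1\le|n_j|\le T_j\text{ and }|n_i|\le T_j\ (i<j).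
\end{equation}
\end{lemma}

\begin{proof}
Suppose $\gamma_i$ is chosen for $i<j$. Let $T=T_j$, let $B$ be the finite symmetric set $\{\sum_{i<j}n_i\gamma_i:|n_i|\le T\}$, and let $N_0=|B|T+1$. Since $\Gamma$ is not of bounded exponent, there is $g\in\Gamma$ of order at least $TN_0$, possibly infinite. We look for $\gamma_j=kg$ with $1\le k\le N_0$. By symmetry of $B$, such a $k$ is bad only if $nkg=b$ for some $1\le n\le T$ and $b\in B$. For given $n$ and $b$ there is at most one such $k$, because two solutions $k\ne k'$ would give $n(k-k')g=0$ with $0<|n(k-k')|<TN_0$. So at most $|B|T<N_0$ values of $k$ are bad.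
\end{proof}

This is the only place where the hypothesis on $\Gamma$ is used. In $\Gamma=\mathbb Z$ one can simply take positive integers with $\gamma_j>T_j\sum_{i<j}\gamma_i$.

Let $\pi:\mathbb Z^{(\infty)}\to\Gamma$ be the homomorphism that sends the $j$-th basis vector to $\gamma_j$, and let $E=\pi(E^\infty)$. Applying \eqref{eq:star} with $j$ the largest index at which $n_j\ne0$, and using $T_j\ge4$, we see that
\begin{equation}\label{eq:inj}
\pi(n)=0\ \text{ and }\ \|n\|_\infty\le4\quad\Longrightarrow\quad n=0 .
\end{equation}

\emph{Cubes.} Suppose $E$ contains a $d_0$-cube. It is the image of an injective cube map, whose values we write as $\pi(x_\varepsilon)$ with $x_\varepsilon\in E^\infty$, $\varepsilon\in\{0,1\}^{d_0}$. Let $e_1,\dots,e_{d_0}$ be the unit vectors of $\{0,1\}^{d_0}$. If $\varepsilon_i=\varepsilon_j=0$ with $i\ne j$, the vector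
\[
x_\varepsilon+x_{\varepsilon+e_i+e_j}-x_{\varepsilon+e_i}-x_{\varepsilon+e_j}
\]
lies in $\ker\pi$, because $\varepsilon\mapsto\pi(x_\varepsilon)$ is a cube map. Its entries have modulus at most $4$, so it is $0$ by \eqref{eq:inj}. Thus $x_{\varepsilon+e_i}-x_\varepsilon$ does not change when a coordinate $\varepsilon_j$ with $j\ne i$ is changed. So it does not depend on $\varepsilon$, and $\varepsilon\mapsto x_\varepsilon$ is a cube map. It is injective because the $\pi(x_\varepsilon)$ are distinct. So $E^\infty$ contains a $d_0$-cube, a contradiction.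

\emph{Not $\Lambda(p)$.} Let $\gamma_{(l)}$ be the character attached to the first coordinate of block $l$. Under Haar measure of $G$, write the other characters of block $l$ as $\gamma_j=e^{i\theta_j}$, and let $\nu_l$ be the law of $(\theta_j)$ on $\mathbb T^l$. Then $\widehat\nu_l(n)=\int_G\prod_j\gamma_j^{-n_j}$ is $0$ unless $\sum_jn_j\gamma_j=0$. By \eqref{eq:star} this does not happen for $0<\|n\|_\infty\le T(l)$, so \eqref{eq:nu} applies to $\nu_l$. The function
\[
f_l=\gamma_{(l)}\cdot F_l\big((\theta_j)_j\big)
\]
on $G$ has spectrum in $\pi(E_l')\subset E$, because $F_l$ has spectrum $C_l$, and $\|f_l\|_{L^r(G)}=\|F_l\|_{L^r(\nu_l)}$ for every $r>0$. So for every $k\ge1$ and $l\ge k$, \eqref{eq:nu} and Lemma~\ref{lem:ratios} give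
\[
\frac{\|f_l\|_{1/k}}{\|f_l\|_{1/(2k)}}\ge\frac14\cdot\frac{\|F_l\|_{1/k}}{\|F_l\|_{1/(2k)}}\longrightarrow\infty\qquad(l\to\infty).
\]
By Lemma~\ref{lem:exponents}, $E$ is not $\Lambda(1/k)$ for any $k\ge1$. Again by Lemma~\ref{lem:exponents}, being $\Lambda(p)$ would imply being $\Lambda(1/k)$ for all $k>1/p$. So $E$ is not $\Lambda(p)$ for any $p>0$, and Theorem~\ref{thm:unbounded} is proved. \qed

\section{All infinite groups}\label{sec:all}

\begin{proof}[Proof of Theorem \ref{thm:all}]
Let $\Gamma$ be infinite. If it is not of bounded exponent, Theorem~\ref{thm:unbounded} provides the set.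

Suppose $n\Gamma=0$ with $n=p_1\cdots p_r$, the $p_i$ prime and not necessarily distinct. Multiplication by $n$ on $\Gamma$ is the composition of the multiplications by $p_1,\dots,p_r$. If all their kernels were finite, the kernel of the composition would be finite; but it is $\Gamma$. So for some prime $p$ the group $\{\gamma\in\Gamma:p\gamma=0\}$ is infinite. It is a vector space over $\mathbb F_p$ of infinite dimension, so it contains a copy of $\bigoplus_{n\ge1}\mathbb F_p$. Theorem~\ref{thm:prime} for odd $p$ and Proposition~\ref{prop:two} for $p=2$ give a set in this subgroup. By Section~\ref{sec:prelim} neither the cubes it contains nor the $\Lambda(2)$ property depends on whether we view it in the subgroup or in $\Gamma$.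

If $\Gamma$ is finite, every subset is $\Lambda(2)$, since all quasi-norms $\|\cdot\|_q$ on the finite-dimensional space of functions on $G$ are equivalent. So the implication holds exactly for finite $\Gamma$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{thin} \emph{The Support Of A Function With Thin Spectrum}, \texttt{https://www.impan.pl/shop/en/publication/transaction/download/product/108307}.
\end{thebibliography}

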